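# Category liftings respecting coordinates in arbitrary products

## 1. From two factors to many: a plausible yes

Sets with the Baire property are open sets up to a meager error. A lifting picks one representative from each class of such sets modulo meager sets, and does so compatibly with finite intersections and unions. In a product $\prod_{i\in I}X_i$, a set that only depends on the coordinates in $J\subseteq I$ ought to receive a representative that only depends on the coordinates in $J$. Can one lifting achieve this for all $J$ at once?

The answer one first guesses is yes, and for a cheap reason: for two factors there is a theorem that multiplies a lifting on $X$ and a lifting on $Y$ into a lifting on $X\times Y$, so one writes $X\times Y\times Z=(X\times Y)\times Z$ and iterates. We shall see that the "yes" is correct and that the reason is not. To test the guess we need the terms precisely.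

All topological spaces are non-empty. A set $N\subseteq X$ is nowhere dense if every nonempty open $V\subseteq X$ contains a nonempty open set that misses $N$; a meager set is a countable union of nowhere dense sets, and $M(X)$ is the $\sigma$-ideal of meager subsets of $X$. The space $X$ is Baire if no nonempty open subset of $X$ is meager. $\mathcal B_c(X)$ is the $\sigma$-algebra of sets with the Baire property, that is, sets $G\triangle N$ with $G$ open and $N\in M(X)$. We write $A\sim B$ if $A\triangle B\in M(X)$. So every $A\in\mathcal B_c(X)$ satisfies $A\sim G$ for some open $G$.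

**Definition 1.** A map $\theta:\mathcal B_c(X)\to\mathcal B_c(X)$ is a density on $(X,\mathcal B_c(X),M(X))$ if for all $A,B\in\mathcal B_c(X)$

* (i) $\theta(A)\sim A$;
* (ii) $A\sim B$ implies $\theta(A)=\theta(B)$;
* (iii) $\theta(\emptyset)=\emptyset$ and $\theta(X)=X$;
* (iv) $\theta(A\cap B)=\theta(A)\cap\theta(B)$.

It is a lifting if in addition $\theta(A\cup B)=\theta(A)\cup\theta(B)$ for all $A,B$. It is strong if $U\subseteq\theta(U)$ for every open $U$. A (strong) category lifting or density on $X$ is a (strong) lifting or density on $(X,\mathcal B_c(X),M(X))$.

Two consequences are used constantly. By (iv) a density is monotone: if $A\subseteq B$ then $\theta(A)=\theta(A)\cap\theta(B)\subseteq\theta(B)$. And a lifting commutes with complements, because $\theta(A)\cap\theta(X\setminus A)=\theta(\emptyset)=\emptyset$ and $\theta(A)\cup\theta(X\setminus A)=\theta(X)=X$.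

For a family $\{X_i:i\in I\}$ and $J\subseteq I$ put $X_J=\prod_{i\in J}X_i$ with the product topology, and $J^c=I\setminus J$. We identify $X_J\times X_{J^c}$ with $X_I$; for $J=I$ the second factor is a single point.

**Definition 2.** Let $X_I$ be Baire. A density or lifting $\theta_I$ on $(X_I,\mathcal B_c(X_I),M(X_I))$ respects coordinates if for every $\emptyset\ne J\subseteq I$ and every $A\in\mathcal B_c(X_J)$ there is $B\in\mathcal B_c(X_J)$ with $\theta_I(A\times X_{J^c})=B\times X_{J^c}$. Given densities $\delta_i$ on $(X_i,\mathcal B_c(X_i),M(X_i))$, it has the $\delta_i$ as its marginals if $\theta_I(A\times X_{\{i\}^c})=\delta_i(A)\times X_{\{i\}^c}$ for every $i\in I$ and $A\in\mathcal B_c(X_i)$.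

Two results are known and form the background. (a) If $X_I$ is Baire and (strong) densities $\delta_i$ on the $X_i$ are given, there is a (strong) density on $X_I$ that respects coordinates and has the $\delta_i$ as marginals. (b) If $X\times Y$ is Baire, then for (strong) category liftings $\rho$ on $X$ and $\sigma$ on $Y$ there is a (strong) category lifting $\pi$ on $X\times Y$ with $\pi(A\times B)=\rho(A)\times\sigma(B)$ for all $A\in\mathcal B_c(X)$, $B\in\mathcal B_c(Y)$. Neither is used in the proofs below.

The question, which comes from the paper at http://www.math.uni.wroc.pl/~musial/TopAppl153.pdf, is whether for every family with $|I|>2$, finite or infinite, whose product $X_I$ is Baire, there is a lifting on $X_I$ respecting coordinates. The answer is yes, and more: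

**Theorem 1.** If $X_I$ is Baire, there is a strong category lifting on $X_I$ that respects coordinates.

Here $|I|$ is arbitrary, no separation axioms are used, and the argument is in ZFC.

## 2. Discrete factors, a rigid factor, and the density $\operatorname{int}\overline G$

If $X_I$ is discrete, only $\emptyset$ is meager, every set is open, and $A\sim B$ means $A=B$. By (i) the only lifting is the identity, and it respects coordinates.

Next take the two-point space $X=\{a,b\}$ with open sets $\emptyset,\{a\},X$. Every nonempty open set contains $a$, so the nowhere dense sets are $\emptyset$ and $\{b\}$. Thus $X$ is Baire, every subset has the Baire property, and $\{a\}\sim X$, $\{b\}\sim\emptyset$. By (ii) and (iii) the only lifting is $\theta(\{a\})=\theta(X)=X$, $\theta(\{b\})=\theta(\emptyset)=\emptyset$; it is strong. Note that the only homeomorphism of $X$ onto itself is the identity.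

On a Baire space there is a canonical strong density: if $A\sim G$ with $G$ open, put $\varphi(A)=\operatorname{int}\overline G$. It is well defined because, as Fact 2 below shows, $\overline G$ depends only on the class of $A$. We have $G\subseteq\varphi(G)\subseteq\overline G$, and $\overline G\setminus G$ is nowhere dense, so (i) holds; (iii) is clear. For (iv), let $G,H$ be open and let $V$ be a nonempty open subset of $\operatorname{int}\overline G\cap\operatorname{int}\overline H$. Then $V\cap G$ is nonempty and open, it lies in $\overline H$, and so it meets $H$. Hence $\operatorname{int}\overline G\cap\operatorname{int}\overline H\subseteq\overline{G\cap H}$ and, being open, it lies in $\operatorname{int}\overline{G\cap H}$; the other inclusion is clear. On $\mathbb R$ this is not a lifting: $\varphi((-\infty,0))\cup\varphi((0,\infty))=\mathbb R\setminus\{0\}$, while $\varphi(\mathbb R\setminus\{0\})=\mathbb R$. A lifting must decide, at each boundary point, on which side of the boundary that point lies. All the difficulty sits in these decisions.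

## 3. Open ultrafilters: one decision per point

We collect three facts.

**Fact 1 (open maps).** Let $p:K\to X$ be continuous and open. Then $p^{-1}(\overline G)=\overline{p^{-1}(G)}$ for every open $G\subseteq X$, and preimages of nowhere dense (meager) sets are nowhere dense (meager). In particular, if $A$ is meager in $X_J$, then $A\times X_{J^c}$ is meager in $X_I$; and if $X_I$ is Baire, so is every $X_J$.

*Proof.* By continuity $p^{-1}(\overline G)$ is closed, so it contains $\overline{p^{-1}(G)}$. Conversely let $p(k)\in\overline G$ and let $V$ be an open neighborhood of $k$. Then $p(V)$ is an open neighborhood of $p(k)$, so it meets $G$, so $V$ meets $p^{-1}(G)$. If $N\subseteq X$ is nowhere dense and $V\subseteq K$ is nonempty and open, then $p(V)$ is nonempty and open and contains a nonempty open $V'$ missing $N$; the set $V\cap p^{-1}(V')$ is nonempty, open, and misses $p^{-1}(N)$. The claim for meager sets follows, and projections $X_I\to X_J$ are continuous and open. A nonempty open meager $U\subseteq X_J$ would make $U\times X_{J^c}$ nonempty, open and meager in $X_I$. $\square$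

**Fact 2.** Let $X$ be Baire and let $G,G'$ be open with $G\sim G'$. Then $\overline G=\overline{G'}$. Moreover, if $A\sim G$ with $G$ open, then $X\setminus A\sim X\setminus\overline G$.

*Proof.* $G\setminus\overline{G'}$ is open and contained in $G\triangle G'$, so it is meager, hence empty. Thus $G\subseteq\overline{G'}$, and symmetrically. For the second claim, $X\setminus A\sim X\setminus G$, and $\overline G\setminus G$ is nowhere dense. $\square$

**Definition 3.** An open ultrafilter on a space $K$ is a maximal family $\mathcal U$ of nonempty open sets that is closed under finite intersections and open supersets.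

By Zorn's lemma, every family of open sets with all finite intersections nonempty lies in an open ultrafilter. On a discrete space these are the ordinary ultrafilters. On $\mathbb R$, the intervals $(0,\varepsilon)$, $\varepsilon>0$, lie in some open ultrafilter $\mathcal V$; it contains all open neighborhoods of $0$, and also the set $(0,\infty)$, which does not contain $0$.

**Fact 3.** Let $\mathcal U$ be an open ultrafilter on $K$ and let $O,O'$ be open.

* (a) $O\in\mathcal U$ if and only if $O$ meets every member of $\mathcal U$.
* (b) If $O\cup O'$ is dense, then $O\in\mathcal U$ or $O'\in\mathcal U$.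
* (c) If $O\in\mathcal U$ and $O\subseteq\overline{O'}$, then $O'\in\mathcal U$.

*Proof.* (a) Members of $\mathcal U$ meet each other. Conversely, if $O$ meets every member, the open sets containing some $V\cap O$ with $V\in\mathcal U$ form a family of nonempty open sets closed under finite intersections and open supersets, which contains $\mathcal U$ and $O$. By maximality $O\in\mathcal U$. (b) Otherwise (a) gives $V,V'\in\mathcal U$ with $V\cap O=\emptyset=V'\cap O'$. Then $V\cap V'$ is nonempty, open and disjoint from $O\cup O'$. (c) For $V\in\mathcal U$ the set $V\cap O$ is nonempty, open and contained in $\overline{O'}$, so it meets $O'$. Apply (a). $\square$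

**Proposition 1.** Let $X$ be Baire, and for each $x\in X$ let $\mathcal U_x$ be an open ultrafilter containing all open neighborhoods of $x$. For $A\sim G$ with $G$ open put $\theta(A)=\{x:G\in\mathcal U_x\}$. Then $\theta$ is a strong category lifting, and for open $G$
$$G\subseteq\theta(G)\subseteq\overline G.\tag{1}$$

*Proof.* If $G\sim G'$ are open, then $\overline G=\overline{G'}$, so by Fact 3(c) $G\in\mathcal U_x$ if and only if $G'\in\mathcal U_x$. This gives well-definedness and (ii). (iii) is clear, and (iv) holds because $A\sim G$, $B\sim H$ give $A\cap B\sim G\cap H$ and $\mathcal U_x$ is a filter. The open sets $G$ and $X\setminus\overline G$ are disjoint with dense union, so exactly one of them is in $\mathcal U_x$. By Fact 2 this says $\theta(X\setminus A)=X\setminus\theta(A)$; unions follow by De Morgan. If $x\in G$, then $G$ is a neighborhood of $x$, so $x\in\theta(G)$. If $x\notin\overline G$, then $X\setminus\overline G\in\mathcal U_x$, so $x\notin\theta(G)$. This is (1), and since $\overline G\setminus G$ is nowhere dense, $\theta(A)=\theta(G)\sim G\sim A$; in particular $\theta(A)\in\mathcal B_c(X)$. $\square$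

So a single space is settled: choose one open ultrafilter per point.

## 4. Independent choices in $\mathbb R^2$, and bracketing in $\mathbb R^3$

**A bad choice in the plane.** For $y\ge0$ let $\mathcal U_{(0,y)}$ contain the open neighborhoods of $(0,y)$ and the set $(0,\infty)\times\mathbb R$. For $y<0$ let it contain the open neighborhoods of $(0,y)$ and $(-\infty,0)\times\mathbb R$. In both cases all finite intersections are nonempty, so such ultrafilters exist. At other points choose any open ultrafilter containing the neighborhoods. Proposition 1 gives a strong lifting with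
$$\theta\big((0,\infty)\times\mathbb R\big)=\big((0,\infty)\times\mathbb R\big)\cup\big(\{0\}\times[0,\infty)\big),$$
which is not of the form $B\times\mathbb R$. So not every strong lifting on a product respects coordinates. For two factors, result (b) provides one that does: $\pi(A\times Y)=\rho(A)\times Y$, likewise for the other factor, and $J=I$ imposes nothing.

**Iteration in three-space.** Now bracket $\mathbb R^3=\mathbb R^2\times\mathbb R$ and multiply twice. The resulting lifting respects $\{1\},\{2\},\{3\}$ and $\{1,2\}$. The sets $J=\{1,3\}$ and $J=\{2,3\}$ cut across the bracketing, and here the iteration stops. The following example shows that being a product of products really does not control $J=\{1,3\}$.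

Let $\mathcal V$ be the open ultrafilter on $\mathbb R$ containing all $(0,\varepsilon)$, let $\mathcal V_t=\{t+G:G\in\mathcal V\}$, and let $\lambda$ be the strong lifting that Proposition 1 assigns to the $\mathcal V_t$. Let $\mathcal T$ be an open ultrafilter on $\mathbb R^2$ containing all $G\times H$ with $G,H\in\mathcal V$, let $\mathcal T_p=\{p+G:G\in\mathcal T\}$, and let $\tau$ be the corresponding strong lifting on $\mathbb R^2$.

First, $\tau(A\times B)=\lambda(A)\times\lambda(B)$. Indeed let $A\sim G$ and $B\sim H$ with $G,H$ open, so that $A\times B\sim G\times H$ by Fact 1. If $x\in\lambda(A)$ and $y\in\lambda(B)$, then $(G-x)\times(H-y)\in\mathcal T$, so $(x,y)\in\tau(A\times B)$. If $x\notin\lambda(A)$, some $O\in\mathcal V$ is disjoint from $G-x$, and $O\times\mathbb R\in\mathcal T$ is disjoint from $(G-x)\times(H-y)$; so $(x,y)\notin\tau(A\times B)$. The case $y\notin\lambda(B)$ is the same.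

For $(x,y,z)\in\mathbb R^3$ consider the family of all $G\times H$ with $G\in\mathcal T_{(x,y)}$ and $H\in\mathcal V_z$. It consists of nonempty open sets and is closed under finite intersections. Put $D=\{z>x\}$ and $D'=\{z<x\}$ in $\mathbb R^3$. At a point $(x,y,x)$ each $G\times H$ from the family meets both $D$ and $D'$, for the following reason. Note that $(x,x+\varepsilon)\times\mathbb R\in\mathcal T_{(x,y)}$ and $(x,x+\varepsilon)\in\mathcal V_x$ for all $\varepsilon>0$. So we can pick $z'\in H\cap(x,x+1)$ and then $(x',y')\in G$ with $x<x'<z'$, which gives $(x',y',z')\in D$. We can also pick $(x',y')\in G$ with $x<x'<x+1$ and then $z'\in H$ with $x<z'<x'$, which gives $(x',y',z')\in D'$. Hence there are open ultrafilters $\mathcal W_{(x,y,z)}$ on $\mathbb R^3$ containing these families, and containing in addition $D$ if $z=x$, $y\ge0$, and $D'$ if $z=x$, $y<0$. They contain all open neighborhoods of the point $(x,y,z)$, since they contain the open boxes around it. Let $\pi$ be the strong lifting given by Proposition 1.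

Then $\pi(A\times B)=\tau(A)\times\lambda(B)$ for $A\in\mathcal B_c(\mathbb R^2)$, $B\in\mathcal B_c(\mathbb R)$: with $A\sim G$, $B\sim H$ open, $G\in\mathcal T_{(x,y)}$ and $H\in\mathcal V_z$ imply $G\times H\in\mathcal W_{(x,y,z)}$. If $G\notin\mathcal T_{(x,y)}$, some $O\in\mathcal T_{(x,y)}$ misses $G$, and $O\times\mathbb R\in\mathcal W_{(x,y,z)}$ misses $G\times H$; similarly if $H\notin\mathcal V_z$. So $\pi$ is a product of $\tau$ and $\lambda$, and $\tau$ is a product of $\lambda$ and $\lambda$. But
$$\pi(D)=D\cup\{(x,y,x):y\ge0\},$$
while $D$ depends only on coordinates $1$ and $3$. Thus $\pi$ does not respect $J=\{1,3\}$.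

The requirement on the ultrafilters $\mathcal U_x$ is now visible. If $\theta$ from Proposition 1 respects coordinates, then for all $J$, all open $G\subseteq X_J$ and all $x,x'\in X_I$ with $x|_J=x'|_J$,
$$G\times X_{J^c}\in\mathcal U_x\iff G\times X_{J^c}\in\mathcal U_{x'}.\tag{2}$$
Choosing $\mathcal U_x$ by Zorn's lemma separately at each $x$ ignores (2). The choices at different points must be correlated, for all $J$ simultaneously.

## 5. Transporting one ultrafilter: from translations to arbitrary maps

Suppose every $X_i$ is a topological group. Then make a single choice, an open ultrafilter $\mathcal U$ on $X_I$ containing the open neighborhoods of the identity $e$, and translate it to every point: let $G$ belong to $\mathcal U_x$ if $\{g:xg\in G\}\in\mathcal U$. Whether $G\times X_{J^c}\in\mathcal U_x$ depends on the set $\{g:(x_ig_i)_{i\in J}\in G\}$, which involves only $x|_J$. So (2) holds for free.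

What did we use? There is a space $K$ (here $X_I$) and there are maps $p^J_x:K\to X_J$, for $\emptyset\ne J\subseteq I$ and $x\in X_J$ (here $p^J_x(g)=(x_ig_i)_{i\in J}$), such that each $p^J_x$ is continuous and open, and
$$p^J_x(k)|_L=p^L_{x|_L}(k)\qquad(\emptyset\ne L\subseteq J,\ x\in X_J,\ k\in K).\tag{3}$$
Moreover one point of $K$, namely $e$, satisfies $p^J_x(e)=x$ for all $J$ and $x$. In the group case $p^J_x$ is the projection $X_I\to X_J$ followed by a left translation of $X_J$, so it is continuous and open.

A general $X_i$ has no translations; the two-point space of Section 2 has no homeomorphism onto itself except the identity. But nothing asks that $t\mapsto p^{\{i\}}_t(k)$ be a homeomorphism, or even continuous. Only the dependence on $k$ matters. So let $k$ move the points of each $X_i$ in a completely arbitrary way, each point independently of the others: put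
$$K=\prod_{i\in I}X_i^{\,X_i}=\prod_{i\in I}\ \prod_{t\in X_i}X_i$$
with the product topology. Its points are $k=(k_i)_{i\in I}$ with $k_i:X_i\to X_i$ an arbitrary map. For $\emptyset\ne J\subseteq I$ and $x\in X_J$ let
$$p^J_x(k)=(k_i(x_i))_{i\in J}.$$
The coordinates of $K$ are the pairs $(i,t)$ with $t\in X_i$, and $p^J_x$ is the projection of $K$ onto the coordinates $(i,x_i)$, $i\in J$. These are distinct for distinct $i$, so $p^J_x$ is continuous, open and onto. Condition (3) is immediate from the formula, and the point $k^0$ with $k^0_i=\mathrm{id}_{X_i}$ satisfies $p^J_x(k^0)=x$.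

## 6. The maps $\theta_J$ attached to an open ultrafilter on $K$

Let $X_I$ be Baire, let $K$ and $p^J_x$ be as just constructed, and let $\mathcal U$ be any open ultrafilter on $K$. For $A\in\mathcal B_c(X_J)$ choose an open $G\subseteq X_J$ with $A\sim G$ and put
$$\theta_J(A)=\{x\in X_J:(p^J_x)^{-1}(G)\in\mathcal U\}.\tag{4}$$

**Lemma 1.** For every $\emptyset\ne J\subseteq I$ the map $\theta_J$ is well defined and, for $A,B\in\mathcal B_c(X_J)$: $A\sim B$ implies $\theta_J(A)=\theta_J(B)$; $\theta_J(\emptyset)=\emptyset$ and $\theta_J(X_J)=X_J$; $\theta_J(A\cap B)=\theta_J(A)\cap\theta_J(B)$; $\theta_J(X_J\setminus A)=X_J\setminus\theta_J(A)$; hence $\theta_J(A\cup B)=\theta_J(A)\cup\theta_J(B)$. For $\emptyset\ne L\subseteq J$ and $A\in\mathcal B_c(X_L)$,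
$$\theta_J(A\times X_{J\setminus L})=\theta_L(A)\times X_{J\setminus L}.\tag{5}$$

*Proof.* Fix $x\in X_J$ and write $p=p^J_x$. By Fact 1, $X_J$ is Baire, so Fact 2 applies in it.

**Step 1: independence of $G$, and (ii).** We must see that equivalent open sets give the same answer. If $G\sim G'$ are open, then $\overline G=\overline{G'}$ by Fact 2. By Fact 1, $\overline{p^{-1}(G)}=p^{-1}(\overline G)=p^{-1}(\overline{G'})=\overline{p^{-1}(G')}$. By Fact 3(c), $p^{-1}(G)\in\mathcal U$ if and only if $p^{-1}(G')\in\mathcal U$.

**Step 2: (iii) and (iv).** These express that $\mathcal U$ is a filter. Taking $G=\emptyset$ and $G=X_J$ gives preimages $\emptyset\notin\mathcal U$ and $K\in\mathcal U$. If $A\sim G$ and $B\sim H$, then $A\cap B\sim G\cap H$, and $p^{-1}(G)\cap p^{-1}(H)=p^{-1}(G\cap H)$ is in $\mathcal U$ if and only if both $p^{-1}(G)$ and $p^{-1}(H)$ are.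

**Step 3: complements.** This is where maximality of $\mathcal U$ turns a density-like map into a lifting-like one. Let $A\sim G$. By Fact 2, $X_J\setminus A\sim H$ with $H=X_J\setminus\overline G$. By Fact 1, $p^{-1}(H)=K\setminus\overline{p^{-1}(G)}$. So $p^{-1}(G)$ and $p^{-1}(H)$ are disjoint open sets with dense union, and exactly one of them is in $\mathcal U$ by Fact 3(b). Thus $x\in\theta_J(X_J\setminus A)$ if and only if $x\notin\theta_J(A)$. Unions follow by De Morgan.

**Step 4: coherence (5).** Here (3) does its work. If $A\sim G$ in $X_L$ with $G$ open, then $A\times X_{J\setminus L}\sim G\times X_{J\setminus L}$ by Fact 1 applied to the projection $X_J\to X_L$. And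
$$(p^J_x)^{-1}(G\times X_{J\setminus L})=\{k:(k_i(x_i))_{i\in L}\in G\}=(p^L_{x|_L})^{-1}(G).$$
So $x\in\theta_J(A\times X_{J\setminus L})$ if and only if $x|_L\in\theta_L(A)$. $\square$

The space $K$ itself need not be Baire: Facts 1 and 3 require nothing of $K$.

Only (i), $\theta_J(A)\sim A$, is missing, and it depends on $\mathcal U$. For example, let $I$ have one element and let $X$ be discrete with two points. Then $K=X^X$ is discrete with four points, $\mathcal U$ is the family of all sets containing some fixed $k$, and (4) reads $\theta(A)=\{x:k(x)\in A\}=k^{-1}(A)$. Lemma 1 holds for all four $k$, but (i) forces $k^{-1}(A)=A$ for all $A$, that is, $k=\mathrm{id}$.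

## 7. Ultrafilters at the identity: proof of Theorem 1

The example suggests the choice. Let $\mathcal U$ be an open ultrafilter on $K$ containing all open neighborhoods of $k^0=(\mathrm{id}_{X_i})_{i\in I}$.

**Step 1: open sets grow, but not beyond their closure.** This will give (i) and strength. Let $G\subseteq X_J$ be open and $x\in G$. Since $p^J_x(k^0)=x$, the set $(p^J_x)^{-1}(G)$ is an open neighborhood of $k^0$, so it is in $\mathcal U$. Thus $G\subseteq\theta_J(G)$ for every open $G$. Apply this to the open set $X_J\setminus\overline G\sim X_J\setminus G$ and use Lemma 1: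
$$X_J\setminus\overline G\subseteq\theta_J(X_J\setminus\overline G)=X_J\setminus\theta_J(G).$$
Hence $G\subseteq\theta_J(G)\subseteq\overline G$.

**Step 2: (i) for every $J$.** If $A\sim G$ with $G$ open, then $\theta_J(A)=\theta_J(G)\sim G\sim A$, because $\overline G\setminus G$ is nowhere dense. So $\theta_J(A)\in\mathcal B_c(X_J)$, and with Lemma 1 each $\theta_J$ is a strong category lifting.

**Step 3: coordinates.** We read off the conclusion from (5) with $J=I$ and $L$ renamed $J$: for $A\in\mathcal B_c(X_J)$ we have $\theta_I(A\times X_{J^c})=\theta_J(A)\times X_{J^c}$, and $\theta_J(A)\in\mathcal B_c(X_J)$ by Step 2. So $\theta_I$ is a strong category lifting that respects coordinates. $\blacksquare$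

For topological groups the same lines, with $K=X_I$ and $e$ in place of $k^0$, carry out the plan at the start of Section 5: Lemma 1 and Steps 1–3 used only that the $p^J_x$ are continuous and open, condition (3), and the point sent to $x$ by every $p^J_x$.

## 8. Prescribed marginals

In Theorem 1 the marginals are whatever $\mathcal U$ produces. We now prescribe them.

**Theorem 2.** Let $X_I$ be Baire and let $\delta_i$ be category liftings on $X_i$ ($i\in I$). There are category liftings $\theta_J$ on $X_J$ ($\emptyset\ne J\subseteq I$) with $\theta_{\{i\}}=\delta_i$ and $\theta_J(A\times X_{J\setminus L})=\theta_L(A)\times X_{J\setminus L}$ whenever $\emptyset\ne L\subseteq J$ and $A\in\mathcal B_c(X_L)$. In particular: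

* $\theta_I$ respects coordinates and has the $\delta_i$ as marginals;
* $\theta_{J\cup L}(A\times B)=\theta_J(A)\times\theta_L(B)$ for disjoint $J,L$ and $A\in\mathcal B_c(X_J)$, $B\in\mathcal B_c(X_L)$;
* if all $\delta_i$ are strong, all $\theta_J$ are strong.

If the $\delta_i$ are only densities, there is a lifting $\theta_I$ respecting coordinates with $\theta_I(A\times X_{\{i\}^c})\supseteq\delta_i(A)\times X_{\{i\}^c}$ for all $i$ and all $A\in\mathcal B_c(X_i)$.

The new difficulty is that the $\delta_i$ need not be strong, so the inclusion $G\subseteq\theta_J(G)$ of Section 7 is no longer available. To see a lifting that is not strong, take $\lambda$ on $\mathbb R$ from Section 4 and change it at the point $0$ only: let $0\in\lambda'(A)$ if and only if $1\in\lambda(A)$, and let $\lambda'(A)$ agree with $\lambda(A)$ elsewhere. At each point the conditions (ii)–(iv) and the union rule are inherited, and $\lambda'(A)\triangle\lambda(A)\subseteq\{0\}$ is meager, so $\lambda'$ is a lifting. But $1\notin\lambda((-\tfrac12,\tfrac12))$ by (1), so $0\notin\lambda'((-\tfrac12,\tfrac12))$. We need instead to control $G\setminus\theta_J(G)$ up to a meager set,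 first for boxes and then for all open sets. The passage from boxes to open sets may involve uncountably many boxes, and for this we need:

**Fact 4.** If $C_j$ are pairwise disjoint open sets and $M_j\subseteq C_j$ are meager, then $\bigcup_jM_j$ is meager. Consequently any union of open meager sets is meager (Banach).

*Proof.* Write $M_j=\bigcup_nN_{j,n}$ with $N_{j,n}$ nowhere dense, and fix $n$. Let $V$ be nonempty and open. If $V$ misses $\bigcup_jC_j$, it misses $\bigcup_jN_{j,n}$. Otherwise some $V\cap C_j$ is nonempty and contains a nonempty open set missing $N_{j,n}$; since this set lies in $C_j$, it misses all $N_{j',n}$. So $\bigcup_jN_{j,n}$ is nowhere dense for each $n$, and the first claim follows. For the second, let $U$ be a union of open meager sets, and take a maximal disjoint family of nonempty open sets each contained in one of them. Its union $D$ is meager by the first claim. By maximality $D$ is dense in $U$, so $U\setminus D\subseteq\overline D\setminus D$ is nowhere dense. $\square$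

*Proof of Theorem 2.*

**Step 1: encode the $\delta_i$ in an ultrafilter.** We translate "$t\in\delta_i(G)$" into a condition on $k$. For $i\in I$, $t\in X_i$ and $G\subseteq X_i$ open let $S_{i,t,G}=\{k\in K:k_i(t)\in G\}=(p^{\{i\}}_t)^{-1}(G)$, and let $\mathcal S$ be the family of all $S_{i,t,G}$ with $t\in\delta_i(G)$. These are open sets. We claim that finite intersections are nonempty. Consider first the conditions for one fixed pair $(i,t)$: if $t\in\delta_i(G_1)\cap\dots\cap\delta_i(G_n)=\delta_i(G_1\cap\dots\cap G_n)$, then $G_1\cap\dots\cap G_n\neq\emptyset$ because $\delta_i(\emptyset)=\emptyset$; so the value $k_i(t)$ can be chosen in this intersection. Distinct pairs $(i,t)$ are distinct coordinates of $K$, so finitely many pairs can be served simultaneously, with the other coordinates of $k$ arbitrary. Hence there is an open ultrafilter $\mathcal U\supseteq\mathcal S$. Let $\theta_J$ be given by (4); Lemma 1 applies.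

**Step 2: the marginals are right.** We show $\theta_{\{i\}}=\delta_i$. Let $A\in\mathcal B_c(X_i)$ and $A\sim G$ open. If $t\in\delta_i(A)=\delta_i(G)$, then $S_{i,t,G}\in\mathcal U$, that is, $t\in\theta_{\{i\}}(A)$. If $t\notin\delta_i(A)=\delta_i(G)$, then, $\delta_i$ being a lifting, $t\in\delta_i(X_i\setminus G)=\delta_i(X_i\setminus\overline G)$, so $S_{i,t,X_i\setminus\overline G}\in\mathcal U$. This set is disjoint from $S_{i,t,G}$, so $S_{i,t,G}\notin\mathcal U$ and $t\notin\theta_{\{i\}}(A)$.

**Step 3: boxes.** We compute $\theta_J$ on a basic box $C=\prod_{i\in F}C_i\times X_{J\setminus F}$, with $F\subseteq J$ finite and $C_i\subseteq X_i$ open. It is the intersection of the finitely many cylinders $C_i\times X_{J\setminus\{i\}}$, $i\in F$, so by (iv), (5) and Step 2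
$$\theta_J(C)=\prod_{i\in F}\delta_i(C_i)\times X_{J\setminus F}.\tag{6}$$
Hence $C\setminus\theta_J(C)\subseteq\bigcup_{i\in F}(C_i\setminus\delta_i(C_i))\times X_{J\setminus\{i\}}$. Each $C_i\setminus\delta_i(C_i)$ is meager by (i) for $\delta_i$, so $C\setminus\theta_J(C)$ is meager by Fact 1. If all $\delta_i$ are strong, then (6) gives $C\subseteq\theta_J(C)$.

**Step 4: property (i).** We pass from boxes to open sets. Let $G\subseteq X_J$ be open, and let $(C_j)$ be a maximal disjoint family of nonempty basic boxes contained in $G$. By maximality $\bigcup_jC_j$ is dense in $G$, so $G\setminus\bigcup_jC_j$ is nowhere dense. By monotonicity $\theta_J(C_j)\subseteq\theta_J(G)$, hence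
$$G\setminus\theta_J(G)\subseteq\Big(G\setminus\bigcup_jC_j\Big)\cup\bigcup_j\big(C_j\setminus\theta_J(C_j)\big),$$
which is meager by Step 3 and Fact 4. This bounds one half of $\theta_J(G)\triangle G$ for every open $G$. For the other half, apply it to $H=X_J\setminus\overline G$. By Lemma 1, $\theta_J(H)=X_J\setminus\theta_J(G)$, so $H\setminus\theta_J(H)=H\cap\theta_J(G)$ is meager. Altogether
$$\theta_J(G)\triangle G\subseteq(G\setminus\theta_J(G))\cup(H\cap\theta_J(G))\cup(\overline G\setminus G)$$
is meager. So $\theta_J(A)=\theta_J(G)\sim G\sim A$ whenever $A\sim G$, and $\theta_J(A)\in\mathcal B_c(X_J)$.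

**Step 5: the listed consequences.** By Lemma 1 and Step 4 each $\theta_J$ is a category lifting, and (5) is the required coherence. With $J=I$ in (5), $\theta_I$ respects coordinates and, by Step 2, has the $\delta_i$ as marginals. For disjoint $J,L$, (iv) and (5) give
$$\theta_{J\cup L}(A\times B)=(\theta_J(A)\times X_L)\cap(X_J\times\theta_L(B))=\theta_J(A)\times\theta_L(B).$$
If all $\delta_i$ are strong, $G\subseteq X_J$ is open and $x\in G$, choose a basic box $C$ with $x\in C\subseteq G$; then $x\in C\subseteq\theta_J(C)\subseteq\theta_J(G)$. So $\theta_J$ is strong.

**Step 6: densities.** We show that every density $\delta$ on a Baire space $X$ lies below a lifting. For $x\in X$ the family $\{A\in\mathcal B_c(X):x\in\delta(A)\}$ is closed under finite intersections and supersets in $\mathcal B_c(X)$ by (iv), does not contain $\emptyset$ by (iii), and contains all comeager sets by (ii) and (iii). Extend it to an ultrafilter $V_x$ of the Boolean algebra $\mathcal B_c(X)$ and put $\rho(A)=\{x:A\in V_x\}$. If $A\sim B$, then $X\setminus(A\triangle B)\in V_x$, and $A\cap(X\setminus(A\triangle B))\subseteq B$; so $A\in V_x$ implies $B\in V_x$, and conversely.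 This is (ii). Properties (iii), (iv) and $\rho(A\cup B)=\rho(A)\cup\rho(B)$ hold because each $V_x$ is an ultrafilter. Clearly $\delta(A)\subseteq\rho(A)$; and if $x\in\delta(X\setminus A)$, then $X\setminus A\in V_x$ and $A\notin V_x$. So
$$\delta(A)\subseteq\rho(A)\subseteq X\setminus\delta(X\setminus A).$$
Hence $A\setminus\rho(A)\subseteq A\setminus\delta(A)$ and $\rho(A)\setminus A\subseteq(X\setminus A)\setminus\delta(X\setminus A)$ are meager, so $\rho(A)\sim A$ and $\rho(A)\in\mathcal B_c(X)$. Thus $\rho$ is a lifting with $\delta(A)\subseteq\rho(A)$.

If densities $\delta_i$ are given, each $X_i$ is Baire by Fact 1, so there are liftings $\rho_i$ with $\delta_i(A)\subseteq\rho_i(A)$. The first part, applied to the $\rho_i$, gives a lifting $\theta_I$ respecting coordinates with $\theta_I(A\times X_{\{i\}^c})=\rho_i(A)\times X_{\{i\}^c}\supseteq\delta_i(A)\times X_{\{i\}^c}$. $\blacksquare$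

## 9. Cylindrical densities and Baire boxes

How much of the hypothesis "$X_I$ is Baire" is needed? Drop it, and weaken "respects coordinates" slightly.

**Definition 4.** Let $\{X_i:i\in I\}$ be any family. A density or lifting $\theta$ on $(X_I,\mathcal B_c(X_I),M(X_I))$ is cylindrical if for all $\emptyset\ne J\subseteq I$ and $A\in\mathcal B_c(X_J)$ we have $\theta(A\times X_{J^c})=B\times X_{J^c}$ for some $B\subseteq X_J$.

For instance, when $X_I$ is Baire, the liftings of Theorem 1 are cylindrical; here $B$ is no longer required to have the Baire property.

**Theorem 3.** Let $\{X_i\}$ be any family; $X_I$ is not assumed Baire. The following are equivalent: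

1. there is a cylindrical density on $(X_I,\mathcal B_c(X_I),M(X_I))$;
2. there is a cylindrical lifting on it;
3. there is a box $W=\prod_iW_i$, with $W_i\subseteq X_i$ nonempty open and $W_i=X_i$ for all but finitely many $i$, such that $W$ is a Baire space and $X_I\setminus W$ is meager.

"$X_I$ Baire" cannot be weakened to "$X_I$ nonmeager" in Theorem 1, even for densities.

We use one remark. If $W\subseteq X$ is open and $S\subseteq W$, then $S$ is meager in $W$ if and only if it is meager in $X$. It suffices to see this for a nowhere dense $N\subseteq W$. If $N$ is nowhere dense in $X$, every nonempty open $V\subseteq W$ contains a nonempty open set missing $N$. If $N$ is nowhere dense in $W$ and $V\subseteq X$ is nonempty and open, then either $V$ misses $W$, hence $N$, or $V\cap W$ contains a nonempty open set missing $N$. In particular, nonempty open subsets of a Baire space are Baire spaces.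

*Proof of the equivalence.* Let $\pi_i:X_I\to X_i$ be the projections; they are continuous and open. (2)⇒(1) is trivial.

**Step 1: (1)⇒(3), finding $W$.** We cut away the part of each factor that produces meager cylinders. Let $\theta$ be a cylindrical density. Then $X_I$ is nonmeager, since otherwise $\emptyset\sim X_I$ and (ii), (iii) would give $\emptyset=X_I$. Let $R_i$ be the union of all open $G\subseteq X_i$ with $\pi_i^{-1}(G)$ meager. By Fact 4, $\pi_i^{-1}(R_i)$ is meager. By Fact 1, $\pi_i^{-1}(\overline{R_i}\setminus R_i)$ is nowhere dense, so $\pi_i^{-1}(\overline{R_i})$ is meager too. Put $W_i=X_i\setminus\overline{R_i}$, which is open, and nonempty because $X_I$ is nonmeager.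

Suppose $R_i\ne\emptyset$ for infinitely many $i$. Then $O=\bigcup_i\pi_i^{-1}(R_i)$ is open, and meager by Fact 4. It is also dense, because a nonempty basic box restricts only finitely many coordinates and so leaves free some $i$ with $R_i\ne\emptyset$. Then $X_I=O\cup(X_I\setminus O)$ is the union of a meager and a nowhere dense set, a contradiction. So $F=\{i:R_i\ne\emptyset\}$ is finite, $W_i=X_i$ for $i\notin F$, $W=\prod_iW_i$ is open, and $X_I\setminus W=\bigcup_{i\in F}\pi_i^{-1}(\overline{R_i})$ is meager.

**Step 2: (1)⇒(3), $W$ is Baire.** This is where the density is used, to pass from nonmeager cylinders to nonmeager boxes. By the remark it suffices that every nonempty box $G=\bigcap_{i\in E}\pi_i^{-1}(G_i)\subseteq W$ is nonmeager in $X_I$, where $E\subseteq I$ is finite, nonempty, $F\subseteq E$, and $\emptyset\ne G_i\subseteq W_i$ is open. Indeed every nonempty open subset of $W$ contains such a box. As $G_i$ is nonempty and disjoint from $R_i$, we have $G_i\not\subseteq R_i$, so $\pi_i^{-1}(G_i)$ is nonmeager. Since $\theta$ is cylindrical, $\theta(\pi_i^{-1}(G_i))=\pi_i^{-1}(B_i)$ for some $B_i\subseteq X_i$, and $B_i\ne\emptyset$ by (i).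 By (iv), $\theta(G)=\bigcap_{i\in E}\pi_i^{-1}(B_i)\ne\emptyset$. If $G$ were meager, (ii) and (iii) would give $\theta(G)=\theta(\emptyset)=\emptyset$. So $G$ is nonmeager.

**Step 3: (3)⇒(2), pulling back along a retraction.** We extend a lifting from $W$ to $X_I$ coordinate by coordinate. The subspace topology of $W$ is the product topology of the $W_i$, so Theorem 1 gives a lifting $\theta_W$ on $W$ respecting coordinates. Pick $w_i\in W_i$, let $r_i:X_i\to W_i$ be the identity on $W_i$ and constant $w_i$ off $W_i$, and let $r=\prod_ir_i:X_I\to W$, which is the identity on $W$. If $A=G\triangle N\in\mathcal B_c(X_I)$ with $G$ open and $N$ meager, then $A\cap W=(G\cap W)\triangle(N\cap W)\in\mathcal B_c(W)$ by the remark. Put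
$$\theta(A)=r^{-1}(\theta_W(A\cap W)).$$
Then $\theta(A)\cap W=\theta_W(A\cap W)$, so
$$\theta(A)\triangle A\subseteq\big(\theta_W(A\cap W)\triangle(A\cap W)\big)\cup(X_I\setminus W)$$
is meager; hence $\theta(A)\sim A$ and $\theta(A)\in\mathcal B_c(X_I)$. If $A\sim B$, then $(A\triangle B)\cap W$ is meager in $W$, so $\theta(A)=\theta(B)$. Also $\theta(\emptyset)=\emptyset$ and $\theta(X_I)=r^{-1}(W)=X_I$, and intersections and unions are preserved because $r^{-1}$ preserves them. So $\theta$ is a lifting.

To see that it is cylindrical, let $A\in\mathcal B_c(X_J)$ and $W_J=\prod_{i\in J}W_i$, which is open in $X_J$ since $W_i=X_i$ for all but finitely many $i$. As before, $A\cap W_J\in\mathcal B_c(W_J)$, and $(A\times X_{J^c})\cap W=(A\cap W_J)\times W_{J^c}$. So $\theta_W$ maps this set to some $B\times W_{J^c}$, and $\theta(A\times X_{J^c})=r_J^{-1}(B)\times X_{J^c}$ with $r_J=\prod_{i\in J}r_i$. This proves the equivalence.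

**Step 4: nonmeager does not suffice.** We build a nonmeager product with no cylindrical density, hence with no density that respects coordinates. By Fleissner and Kunen (*Barely Baire spaces*, Fund. Math. 101 (1978), 229–240; in ZFC) there are Baire spaces $Y_1,Y_2$ with $Y_1\times Y_2$ not Baire. A nonempty open meager subset of $Y_1\times Y_2$ contains a box $U_1\times U_2$ with $U_i$ nonempty and open in $Y_i$. By the remark, $U_1$ and $U_2$ are Baire and $U_1\times U_2$ is a meager space. Let $X_i=U_i\sqcup\{*_i\}$ with $*_i$ isolated. Then $X_1\times X_2$ is nonmeager, since the isolated point $(*_1,*_2)$ lies in no nowhere dense set. By the remark $U_1\times U_2$, being open in $X_1\times X_2$, is meager in it.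

Suppose $\theta$ is a cylindrical density on $X_1\times X_2$. The set $U_1\times X_2$ contains the open set $U_1\times\{*_2\}$, which is homeomorphic to the Baire space $U_1$, so it is nonmeager. Hence $\theta(U_1\times X_2)=B_1\times X_2$ with $B_1\ne\emptyset$, by (i). Likewise $\theta(X_1\times U_2)=X_1\times B_2$ with $B_2\ne\emptyset$. By (iv),
$$\theta(U_1\times U_2)=B_1\times B_2\ne\emptyset.$$
But $U_1\times U_2$ is meager, so $\theta(U_1\times U_2)=\theta(\emptyset)=\emptyset$, a contradiction. Adding one-point factors changes neither the product, up to homeomorphism, nor this argument, and gives examples with any $|I|\ge2$. $\blacksquare$
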